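# Entropy sublevel sets of non-archimedean metrics: moving points, logarithmic wells, and the exponent $n/(n-1)$

## 1. Entropy sublevel sets and why one expects them to be compact

Fix a polarized complex manifold. On the space of non-archimedean psh metrics there is a functional of entropy type. It is the integral of the log discrepancy against an exponentially weighted measure, plus an energy term twisted by the canonical bundle. Normalize the metrics by one exponential integral and bound the functional by a constant $C$. Is the resulting set compact, and are all other exponential integrals bounded on it? The question is posed in "Perelman's Entropy In Kähler Geometry And Its Non-Archimedean Reflection".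

The answer that one would first guess is **yes**. The log discrepancy of a valuation $v$ controls how far a psh function at $v$ can lie below its maximum. So a bound on the average log discrepancy should prevent a metric from becoming very negative on a large set. Psh functions with bounded maximum form a compact space, so compactness of the sublevel set and boundedness of all exponential integrals both look plausible. We make the question precise and then test this guess by hand.

**Setting.** $X$ is a smooth complex projective variety of dimension $n\ge1$, $L$ is an ample line bundle, $V:=(L^n)$. $X^{\mathrm{NA}}$ is the Berkovich analytification of $X$ for the trivial absolute value on $\mathbb C$, and $v_{\mathrm{triv}}$ is the trivial valuation. $X^{\mathrm{div}}\subset X^{\mathrm{NA}}$ consists of $v_{\mathrm{triv}}$ and the divisorial valuations $c\,\mathrm{ord}_F$, with $c\in\mathbb Q_{>0}$ and $F$ a prime divisor on a birational model $Y\to X$. For $s\in H^0(X,kL)$ put $\log|s|(v):=-v(s)\le 0$,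 where $s$ is read as a function through a trivialization of $kL$ at the center of $v$.

**Log discrepancy.** $A_X:X^{\mathrm{NA}}\to[0,+\infty]$ satisfies $A_X(c\,\mathrm{ord}_F)=c(1+\mathrm{ord}_F(K_{Y/X}))$ and $A_X(v_{\mathrm{triv}})=0$. *Example:* if $p$ is a point and $F$ the exceptional divisor of its blow-up, then $K_{Y/X}=(n-1)F$, so $A_X(\lambda\,\mathrm{ord}_p)=n\lambda$.

**Gauss extension.** For $v\in X^{\mathrm{NA}}$, $\sigma(v)$ is the $\mathbb C^*$-invariant extension to $X\times\mathbb A^1$ given by $\sigma(v)(\sum_jf_jt^j)=\min_j(v(f_j)+j)$. In particular $\sigma(v)(t)=1$. *Example:* if $X$ is a curve, $\sigma(\mathrm{ord}_p)$ is the order of vanishing along the exceptional curve of the blow-up of $X\times\mathbb A^1$ at $(p,0)$.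

**Test configurations and their metrics.** A normal ample test configuration $(\mathcal X,\mathcal L)$ is a normal variety $\mathcal X$, projective and flat over $\mathbb A^1$, with a $\mathbb C^*$-action lifting the one on $\mathbb A^1$, together with a $\mathbb C^*$-linearized relatively ample $\mathbb Q$-line bundle $\mathcal L$, and an identification with $(X,L)\times(\mathbb A^1\setminus0)$ away from $0$. When there is a morphism $\pi:\mathcal X\to X\times\mathbb A^1$ extending this identification we say that $\mathcal X$ *dominates*, and write $\mathcal L=\pi^*p_1^*L+D$ with $D$ a $\mathbb Q$-divisor supported on $\mathcal X_0$. The metric is the function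
$$\varphi_{(\mathcal X,\mathcal L)}(v)=\sigma(v)(D).$$
$\mathcal H:=\mathcal H_{\mathrm{NA}}(X,L)$ denotes the set of metrics of normal ample test configurations. Write $\mathcal X_0=\sum_Eb_EE$ and $v_E=b_E^{-1}\mathrm{ord}_E|_{\mathbb C(X)}$. Then $\sigma(v_E)=b_E^{-1}\mathrm{ord}_E$, so $\varphi(v_E)=b_E^{-1}\mathrm{ord}_E(D)$. *Example:* $\mathcal X=X\times\mathbb A^1$ with $D=c\mathcal X_0$ gives the constant function $c$.

$\mathrm{PSH}(X,L)$ is the space of non-archimedean psh metrics of Boucksom–Jonsson, viewed as functions on $X^{\mathrm{NA}}$; it consists of the decreasing limits $\not\equiv-\infty$ of functions in $\mathcal H$. Its *weak topology* is pointwise convergence on $X^{\mathrm{div}}$. $\mathcal E^1_{\mathrm{NA}}(X,L)$ is its finite-energy class and $\mathrm{MA}$ the non-archimedean Monge–Ampère operator, with values in measures of mass $V$.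

**Truncation.** For $\varphi\in\mathcal E^1_{\mathrm{NA}}(X,L)$ and $\tau\in\mathbb R$,
$$\varphi\wedge\tau:=\sup\{\varphi'\in\mathrm{PSH}(X,L):\varphi'\le\varphi,\ \varphi'\le\tau\}\in\mathcal E^1_{\mathrm{NA}}(X,L).$$
*Example.* Let $X=\mathbb P^1$, $L=\mathcal O(1)$, $\varphi(v)=-\varepsilon\min(\lambda,v(\mathfrak m_p))$ with $\lambda\ge1$ an integer and $0<\varepsilon<1$ rational (we see in Section 2 that $\varphi\in\mathcal H$), and let $\tau=-\lambda\varepsilon/2$. Then $\varphi\wedge\tau=\psi:=-\frac\varepsilon2\big(\lambda+\min(\lambda,v(\mathfrak m_p))\big)$, which is *smaller* than $\min(\varphi,\tau)$. Indeed $\psi$ is psh, $\le\varphi$ and $\le\tau$. Conversely a psh function $\psi'$ restricted to the ray $u\mapsto u\,\mathrm{ord}_p$ is convex and nonincreasing in $u$, since each $\log|s|$ is linear with slope $-\mathrm{ord}_p(s)$ there. If $\psi'(v_{\mathrm{triv}})\le\tau$ and $\psi'(\lambda\,\mathrm{ord}_p)\le-\lambda\varepsilon$, interpolation gives $\psi'\le\psi$ on this ray, and elsewhere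 $\psi'\le\tau=\psi$.

**Duistermaat–Heckman measures.** For a polarized scheme $(Z,M)$ of dimension $n$ with $\mathbb C^*$-action, with weights $w_{k,i}$ on $H^0(Z,kM)$,
$$\mathrm{DH}_{(Z,M)}=\lim_{k\to\infty}n!\,k^{-n}\sum_i\delta_{w_{k,i}/k},$$
a measure of mass $(M^n)$. The sign is fixed so that replacing $\mathcal L$ by $\mathcal L+c\mathcal X_0$ translates the measure by $+c$. Since sections of $k(\mathcal L+c\mathcal X_0)$ are $t^{-kc}$ times sections of $k\mathcal L$, this means that **$t^{-c}$ has weight $+c$**. For $\varphi=\varphi_{(\mathcal X,\mathcal L)}\in\mathcal H$ set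
$$\mathrm{DH}_\varphi:=\mathrm{DH}_{(\mathcal X_0,\mathcal L|_{\mathcal X_0})}=\sum_Eb_E\mathrm{DH}_{(E,\mathcal L|_E)},\qquad \mathcal D_\varphi:=\sum_Eb_E\,\delta_{v_E}\otimes\mathrm{DH}_{(E,\mathcal L|_E)}.$$
So $\mathcal D_\varphi$ is a measure on $X^{\mathrm{NA}}\times\mathbb R$. The problem writes $e^{-\rho t\mathcal D_\varphi}$ for $e^{-\rho t}\mathcal D_\varphi$; then $\iint e^{-\rho t}\mathcal D_\varphi=\int_{\mathbb R}e^{-\rho t}\mathrm{DH}_\varphi$ and
$$\int_{X_{\mathrm{NA}}}A_X\int e^{-t}\mathcal D_\varphi=\sum_Eb_EA_X(v_E)\int e^{-t}\mathrm{DH}_{(E,\mathcal L|_E)}.\tag{1.1}$$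
For a line bundle $M$ on $X$ and a dominating $(\mathcal X,\mathcal L)$, $\mathcal L+s(p_1\pi)^*M$ is relatively ample for $|s|$ small, and
$$E^M_{\exp}(\varphi):=\frac d{ds}\Big|_{s=0}\Big(-\int_{\mathbb R}e^{-t}\,\mathrm{DH}_{(\mathcal X_0,(\mathcal L+s(p_1\pi)^*M)|_{\mathcal X_0})}\Big).$$
*Example:* for $\varphi=0$ the measure is $((L+sM)^n)\delta_0$, so $E^M_{\exp}(0)=-n(M\cdot L^{n-1})$.

**The class $\mathcal E^{\exp}_{\mathrm{NA}}$.** For $\rho>0$ and $\varphi\in\mathrm{PSH}(X,L)$ let
$$E_{\exp}(\varphi;\rho):=\inf\Big\{-\int_{\mathbb R}e^{-\rho t}\mathrm{DH}_{\varphi'}\ \Big|\ \varphi\le\varphi'\in\mathcal H\Big\},$$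
and $\mathcal E^{\exp}_{\mathrm{NA}}(X,L):=\{\varphi:E_{\exp}(\varphi;\rho)>-\infty\ \forall\rho>0\}\subset\mathcal E^1_{\mathrm{NA}}(X,L)$. For $\varphi$ in this class:

* $\iint e^{-\rho t}\mathcal D_\varphi:=\int e^{-\rho t}\mathrm{DH}_\varphi:=-E_{\exp}(\varphi;\rho)$;
* $\int e^{-t}\mathcal D_\varphi:=\int_{\mathbb R}d\tau\,e^{-\tau}\big(\mathrm{MA}(\varphi\wedge\tau)-V\delta_{v_{\mathrm{triv}}}\big)+\big(\int e^{-\tau}\mathrm{DH}_\varphi\big)\delta_{v_{\mathrm{triv}}}$, which is known to agree with the earlier definition on $\mathcal H$. In particular, because $A_X(v_{\mathrm{triv}})=0$,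
$$\int_{X_{\mathrm{NA}}}A_X\int e^{-t}\mathcal D_\varphi=\int_{\mathbb R}d\tau\,e^{-\tau}\int_{X^{\mathrm{NA}}}A_X\,\mathrm{MA}(\varphi\wedge\tau)\in[0,+\infty];\tag{1.2}$$
* $E^{K_X}_{\exp}(\varphi):=\lim_jE^{K_X}_{\exp}(\varphi_j)$ for $\varphi_j\in\mathcal H$ decreasing to $\varphi$; it is known that the limit exists and does not depend on the sequence.

**The set.** Put
$$I(\varphi):=\int e^{-t}\mathrm{DH}_\varphi=-E_{\exp}(\varphi;1),\qquad\mathbf A(\varphi):=\int A_X\!\int e^{-t}\mathcal D_\varphi,\qquad\mathbf M:=\mathbf A+E^{K_X}_{\exp},$$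
$$S_C:=\{\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}(X,L):\ I(\varphi)=1,\ \mathbf M(\varphi)\le C\}.$$
The assertion to be proved or disproved, for $C\in\mathbb R$, is: *$S_C$ is weakly compact, and $E_{\exp}(\cdot;\rho)$ is bounded on $S_C$ for every $\rho>0$.*

## 2. Constants, one point of $\mathbb P^1$, and many points of $\mathbb P^1$

We use one rule, proved as (4.3) below: for $\varphi\in\mathcal H$ and real $c$, $E_{\exp}(\varphi+c;\rho)=e^{-\rho c}E_{\exp}(\varphi;\rho)$ and $\mathbf M(\varphi+c)=e^{-c}\mathbf M(\varphi)$. Hence $\varphi+\log I(\varphi)$ satisfies $I=1$, and it lies in $S_C$ exactly when $\mathbf M(\varphi)/I(\varphi)\le C$.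

**Constants.** For $\varphi=0$: $I=V$, $\mathbf A=0$, $\mathbf M=-n(K_X\cdot L^{n-1})$. The only constant with $I=1$ is $\log V$, and it lies in $S_C$ iff $C\ge-n(K_X\cdot L^{n-1})/V$. This is consistent with the guess.

**One point of $\mathbb P^1$.** Let $X=\mathbb P^1$, $L=\mathcal O(1)$, $z$ a coordinate at $p$, $\lambda\ge1$ an integer, $0<\varepsilon\le\frac12$ rational. Let $\mathcal X$ be the blow-up of $\mathbb P^1\times\mathbb A^1$ along $(z,t^\lambda)$. Its charts are $z=t^\lambda w$ (smooth) and $t^\lambda=zw$ (a normal surface), so $\mathcal X$ is normal, and $\mathcal X_0=E_0+E$ with $E_0$ the strict transform of $\mathbb P^1\times0$. In the first chart $E=\{t=0\}$, so $b_E=1$, $\mathrm{ord}_E(z)=\lambda$, and $v_E=\lambda\,\mathrm{ord}_p$. The ideal pulls back to $\mathcal O(-\mathbb E)$ with $\mathcal O(-\mathbb E)|_E=\mathcal O_{\mathbb P^1}(1)$. Put $\mathcal L=\pi^*p_1^*L-\varepsilon\mathbb E$. Its degree is $\varepsilon$ on $E$, hence $1-\varepsilon$ on $E_0$, so it is relatively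 ample. Its metric is
$$\varphi(v)=-\varepsilon\,\sigma(v)(z,t^\lambda)=-\varepsilon\min(\lambda,v(\mathfrak m_p)).$$
For $k\varepsilon\in\mathbb Z$, $H^0(E,k\mathcal L)$ has the basis $z^\beta(t^\lambda)^{k\varepsilon-\beta}$, $0\le\beta\le k\varepsilon$, of weight $-\lambda(k\varepsilon-\beta)$. So $\mathrm{DH}_{(E,\mathcal L|_E)}$ is the image of $dx|_{[0,\varepsilon]}$ under $x\mapsto\lambda(x-\varepsilon)$. On $E_0$ the action is trivial with weight $0$. Therefore
$$\int e^{-\rho t}\mathrm{DH}_\varphi=1-\varepsilon+\frac{e^{\rho\lambda\varepsilon}-1}{\rho\lambda},\qquad\mathbf A(\varphi)=\lambda\cdot\frac{e^{\lambda\varepsilon}-1}\lambda=e^{\lambda\varepsilon}-1.$$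
Twisting by $sK_X=\mathcal O(-2s)$ changes nothing on $E$, which lies over a point, and changes the degree on $E_0$ to $1-2s-\varepsilon$. So $E^{K_X}_{\exp}(\varphi)=2$ and $\mathbf M(\varphi)=1+e^{\lambda\varepsilon}$.

Suppose $\mathbf M(\varphi)\le C\,I(\varphi)$; then $C>0$. If $\lambda\ge2C$, then $1+e^{\lambda\varepsilon}\le C\big(1+\frac{e^{\lambda\varepsilon}}\lambda\big)\le C+\frac12e^{\lambda\varepsilon}$, so $e^{\lambda\varepsilon}\le2C$. If $\lambda<2C$, then $\lambda\varepsilon\le C$. In both cases $e^{\lambda\varepsilon}\le B:=\max(2C,e^C)$, and $\int e^{-\rho t}\mathrm{DH}_\varphi\le1+B^\rho/\rho$. The normalizing constant $\log I(\varphi)$ is $\ge0$ because $e^x-1\ge x$, so the bound persists after normalization. If $\lambda\to\infty$ inside the family, then $\varepsilon\le\lambda^{-1}\log(2C)\to0$, so $\varphi\to0$ on $X^{\mathrm{div}}$, and $|I(\varphi)-1|\le\varepsilon+2C/\lambda\to0=I(0)-1$: the normalization survives in the limit. With one fixed point, the guess holds.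

**Many points of $\mathbb P^1$.** Take $\lambda=1$, distinct points $p_1,p_2,\dots$, and $\varphi_i=-\varepsilon\min(1,v(\mathfrak m_{p_i}))$. For all $i$,
$$I(\varphi_i)=e^\varepsilon-\varepsilon>1,\qquad\mathbf M(\varphi_i)=1+e^\varepsilon.$$
The quotient $\frac{1+e^\varepsilon}{e^\varepsilon-\varepsilon}$ tends to $2$ as $\varepsilon\to0$. So for each $C>2=-n(K_X\cdot L^{n-1})/V$ we can fix $\varepsilon$ with $\varphi_i+c\in S_C$ for all $i$, $c=\log(e^\varepsilon-\varepsilon)>0$. A divisorial valuation has a single center, so $v(\mathfrak m_{p_i})=0$ for all but at most one $i$. Hence $\varphi_i+c\to c$ on $X^{\mathrm{div}}$. But $I(c)=e^{-c}<1$, so the limit is not in $S_C$. **The guess fails on $\mathbb P^1$.**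

The weak topology looks at one valuation at a time, and a dip that moves from point to point becomes invisible. The integral $I$ does see it, with the same size each time.

## 3. Statements, and where the direct method stops

Let $\mathcal H^{\mathrm{dom}}\subset\mathcal H$ be the set of metrics induced by normal $(\mathcal X,\mathcal L)$ that are relatively ample *and* dominate $X\times\mathbb A^1$. Put
$$\underline C(X,L):=\inf_{\varphi_0\in\mathcal H^{\mathrm{dom}}}\frac{\mathbf M(\varphi_0)}{I(\varphi_0)}\ \le\ \frac{\mathbf M(0)}{I(0)}=-\frac{n(K_X\cdot L^{n-1})}{(L^n)}.$$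

**Theorem A.** Let $C>\underline C(X,L)$, in particular any $C>-n(K_X\cdot L^{n-1})/(L^n)$.

(a) For every $n\ge1$, $S_C$ is not weakly compact (not even weakly sequentially closed).

(b) If $n\ge2$ and $\rho_0>\frac n{n-1}$, there is a sequence in $S_C$ along which $E_{\exp}(\cdot;\rho)\to-\infty$ for all $\rho\ge\rho_0$, and which converges weakly to an element of $\mathrm{PSH}(X,L)\setminus\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$.

**Theorem B.** Let $C\in\mathbb R$ be arbitrary.

(i) $\sup\varphi$ is bounded above and below on $S_C$, so $S_C$ is weakly relatively compact in $\mathrm{PSH}(X,L)$.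

(ii) $E_{\exp}(\cdot;\rho)$ is bounded on $S_C$ for every $0<\rho\le\frac n{n-1}$ if $n\ge2$, and for every $\rho>0$ if $n=1$. By Theorem A(b) the range is optimal for $n\ge2$.

(iii) $E_{\exp}(\cdot;\rho)$ is weakly usc on $\mathrm{PSH}(X,L)$. So each $\varphi$ in the weak closure of $S_C$ has $-E_{\exp}(\varphi;1)\le1$ and $E_{\exp}(\varphi;\rho)>-\infty$ for all $\rho$ as in (ii).

So the assertion of the problem is false: both halves fail for $n\ge2$ (when $C>\underline C$); for $n=1$ the compactness half fails and the boundedness half is true. Some lower bound on $C$ is needed in Theorem A: by (11.1) below, $\mathbf M\ge-na\,I$ whenever $a\in\mathbb Z_{>0}$ and $aL-K_X$ is ample. So $\underline C\ge-na$, and $S_C=\emptyset$ for $C<-na$.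

The direct method for compactness would be: bound $\sup\varphi$ on $S_C$, extract a limit in $\mathrm{PSH}(X,L)$, and show that the limit is in $S_C$. The first two steps are correct; they are Theorem B(i). The third fails, and precisely at the constraint $I=1$. The functional $E_{\exp}(\cdot;1)=-I$ is only upper semicontinuous, so a limit satisfies $I\le1$, and the points on $\mathbb P^1$ show that strict inequality occurs.

Sections 4–7 prove Theorem A; they need only Section 4 as preparation. Sections 8–12 prove Theorem B.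

## 4. Facts from the theory, dominating models, filtrations

**Cited facts.** [BJ] is Boucksom–Jonsson, *Global pluripotential theory over a trivially valued field*; [JM] is Jonsson–Mustaţă (2012); [LM] is Lazarsfeld–Mustaţă (2009).

* **(P)** [BJ] Functions in $\mathrm{PSH}(X,L)$ are usc and determined by their restriction to $X^{\mathrm{div}}$, and $\sup\varphi=\varphi(v_{\mathrm{triv}})$. $\mathrm{PSH}(X,L)$ is convex, stable under adding real constants and under decreasing limits $\not\equiv-\infty$, and contains $\frac1k\log|s|$ for $0\ne s\in H^0(kL)$. Every $\varphi\in\mathrm{PSH}(X,L)$ is the pointwise limit of a decreasing sequence in $\mathcal H$. $\mathcal H$ is exactly the set of functions $\frac1k\max_i(\log|s_i|+\lambda_i)$ with $(s_i)$ a finite set of nonzero sections of $kL$ without common zeros and $\lambda_i\in\mathbb Z$. Replacing $s_i,\lambda_i$ by $s_i^r,r\lambda_i$, one may take $k$ as divisible as desired.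
* **(K)** [BJ] $\{\varphi\in\mathrm{PSH}(X,L):\sup\varphi\in[a,b]\}$ is weakly compact.
* **(E)** [BJ] The energy $E$ on $\mathcal E^1_{\mathrm{NA}}$, normalized by $E(\varphi)=\int t\,\mathrm{DH}_\varphi$ on $\mathcal H$, $E(0)=0$, $E(\varphi+c)=E(\varphi)+cV$, is nondecreasing, and continuous along decreasing sequences in $\mathcal E^1_{\mathrm{NA}}$ with limit in $\mathcal E^1_{\mathrm{NA}}$. Moreover $E(\varphi')-E(\varphi)\le\int(\varphi'-\varphi)\,\mathrm{MA}(\varphi)$.
* **(A)** [JM] If $A_X(v)<\infty$, there is a net of divisorial $w_i\to v$ with $A_X(w_i)\to A_X(v)$.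
* **(T)** $\alpha:=\inf\{\mathrm{lct}(X,D'):0\le D'\sim_{\mathbb Q}L\}>0$. Since $\mathrm{lct}(X,D')\,v(D')\le A_X(v)$, it follows that $A_X(v)\ge\alpha T(v)$ for $v\in X^{\mathrm{div}}$, where $T(v):=\sup_{k,\,0\ne s\in H^0(kL)}v(s)/k$.

*Example for $T$:* on $(\mathbb P^1,\mathcal O(1))$, a nonzero form of degree $k$ vanishes at $p$ to order at most $k$, so $T(\mathrm{ord}_p)=1$.

**Dominating models.** The purpose here is to replace an arbitrary element of $\mathcal H$ by elements of $\mathcal H^{\mathrm{dom}}$, to which the definition of $E^M_{\exp}$ applies literally. Let $\varphi\in\mathcal H$ come from a normal ample $(\mathcal X',\mathcal L')$, let $\mathcal X$ be the normalized graph of $\mathcal X'\dashrightarrow X\times\mathbb A^1$, and let $\mathcal L=\pi^*p_1^*L+D$ be the pull-back of $\mathcal L'$. As $\mathcal X'$ is normal and $\mathcal X\to\mathcal X'$ is projective and birational, $H^0(\mathcal X,k\mathcal L)=H^0(\mathcal X',k\mathcal L')$. Also $\varphi(v)=\sigma(v)(D)$, and $\mathrm{DH}_\varphi$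 is computed on $(\mathcal X',\mathcal L')$. We say that $\varphi$ *is given by* $(\mathcal X,\mathcal L)$; here $\mathcal L$ need not be relatively ample. Since $-c\mathcal X_0\le D\le c\mathcal X_0$ for some $c$, $|\varphi|\le c$: functions in $\mathcal H$ are bounded.

The variety $\mathcal X$ is finite over $\mathcal X'\times_{\mathbb A^1}(X\times\mathbb A^1)$. So for rational $\delta>0$ the bundle $\mathcal L+\delta\pi^*p_1^*L$ is relatively ample, as the pull-back under a finite map of a relatively ample bundle. Dividing by $1+\delta$ gives $\pi^*p_1^*L+\frac1{1+\delta}D$, so $\varphi/(1+\delta)\in\mathcal H^{\mathrm{dom}}$, and it tends to $\varphi$ uniformly as $\delta\to0$.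

Consequently *every decreasing limit of elements $\varphi_j\in\mathcal H$ ($j\ge1$) is a decreasing limit of elements of $\mathcal H^{\mathrm{dom}}$*. Choose $\varphi'_j\in\mathcal H^{\mathrm{dom}}$ with $|\varphi'_j-\varphi_j|\le4^{-j}$ and use $\varphi'_j+2^{1-j}$, which is in $\mathcal H^{\mathrm{dom}}$ because the constant is rational. It is decreasing, since $\varphi_j'\ge\varphi_j-4^{-j}\ge\varphi_{j+1}-4^{-j}\ge\varphi'_{j+1}-4^{-j}-4^{-j-1}$ and $4^{-j}+4^{-j-1}\le2^{-j}=2^{1-j}-2^{-j}$.

**Filtrations.** The DH measure of $\varphi$ will be read from sections of $kL$. Let $\varphi\in\mathcal H$ be given by $(\mathcal X,\mathcal L)$. For $\lambda\in\mathbb R$ put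
$$F^\lambda_\varphi H^0(kL):=\{s:\log|s|+\lambda\le k\varphi\text{ on }X^{\mathrm{NA}}\}.$$
"$k$ divisible" means: a multiple of an integer depending on the data. For $\lambda\in\mathbb Z$ and $k$ divisible,
$$s\in F^\lambda_\varphi\iff st^{-\lambda}\in H^0(\mathcal X,k\mathcal L)\iff v_E(s)+k\varphi(v_E)\ge\lambda\text{ for all components }E\text{ of }\mathcal X_0.\tag{4.1}$$
For the second equivalence: $\sigma(v_E)=b_E^{-1}\mathrm{ord}_E$, so the order of $st^{-\lambda}$ along $E$, as a section of $k\mathcal L=\pi^*p_1^*kL+kD$, is $b_E(v_E(s)-\lambda+k\varphi(v_E))$. Off $\mathcal X_0$ the section is regular, and $\mathcal X$ is normal, so regularity means that these orders are $\ge0$. If the section is regular, it has nonnegative value at $\sigma(v)$ for every $v$, that is, $v(s)-\lambda+k\varphi(v)\ge0$, so $s\in F^\lambda_\varphi$. Conversely an $s\in F^\lambda_\varphi$ can be evaluated at the $v_E$, which gives the third condition.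

By (4.1), $H^0(\mathcal X',k\mathcal L')=\bigoplus_\lambda F^\lambda_\varphi t^{-\lambda}$ for $k$ divisible. For $k\gg0$, Serre vanishing makes restriction to $\mathcal X'_0$ surjective, with kernel $t\cdot H^0(\mathcal X',k\mathcal L')=\bigoplus_\lambda F_\varphi^{\lambda+1}t^{-\lambda}$. So $H^0(\mathcal X_0',k\mathcal L')=\bigoplus_\lambda F^\lambda_\varphi/F^{\lambda+1}_\varphi$, with the $\lambda$-th summand of weight $\lambda$. Therefore $n!k^{-n}\dim F^{\lceil k\sigma\rceil}_\varphi\to\mathrm{DH}_\varphi[\sigma,\infty)$ when $\sigma$ is not an atom, and the same holds with $\lfloor k\sigma\rfloor$. Since $F^{\lceil k\sigma\rceil}\subset F^{k\sigma}\subset F^{\lfloor k\sigma\rfloor}$,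
$$n!\,k^{-n}\dim F^{k\sigma}_\varphi H^0(kL)\to\mathrm{DH}_\varphi[\sigma,\infty)\quad\text{for all but countably many }\sigma.\tag{4.2}$$

*Example.* For $\varphi=-\varepsilon\min(\lambda,v(\mathfrak m_p))$ on $\mathbb P^1$, (4.1) says $s\in F^\mu_\varphi$ iff $\mu\le0$ and $\lambda\,\mathrm{ord}_p(s)\ge\mu+k\varepsilon\lambda$. So $\mathrm{DH}_\varphi[\sigma,\infty)=1-\varepsilon-\sigma/\lambda$ for $\sigma\in(-\lambda\varepsilon,0)$, in agreement with Section 2.

If $0\ne s\in F^{k\sigma}_\varphi$, evaluation at $v_{\mathrm{triv}}$ gives $\sigma\le m:=\varphi(v_{\mathrm{triv}})$; so $\mathrm{DH}_\varphi$ is supported in $(-\infty,m]$. If $\varphi\le\varphi'$ in $\mathcal H$, then $F_\varphi\subset F_{\varphi'}$, so $\mathrm{DH}_{\varphi'}$ has larger upper tails and $\int e^{-\rho t}\mathrm{DH}_\varphi\ge\int e^{-\rho t}\mathrm{DH}_{\varphi'}$. In particular $E_{\exp}(\varphi;\rho)=-\int e^{-\rho t}\mathrm{DH}_\varphi$ on $\mathcal H$, and $E_{\exp}(\cdot;\rho)$ is nondecreasing on $\mathrm{PSH}(X,L)$.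

**Translations.** For $\varphi\in\mathcal H$ and $c\in\mathbb R$: $\varphi+c\in\mathcal E^{\exp}_{\mathrm{NA}}$ and
$$E_{\exp}(\varphi+c;\rho)=e^{-\rho c}E_{\exp}(\varphi;\rho),\qquad\mathbf M(\varphi+c)=e^{-c}\mathbf M(\varphi).\tag{4.3}$$
For rational $c$ the first identity follows by replacing $\mathcal L$ with $\mathcal L+c\mathcal X_0$. For real $c$, compare with rational $c''\uparrow c$ and $c'\downarrow c$ and use monotonicity. For $\mathbf A$ use (1.2) with $(\varphi+c)\wedge\tau=\varphi\wedge(\tau-c)+c$ and $\mathrm{MA}(\psi+c)=\mathrm{MA}(\psi)$, and substitute $\tau\mapsto\tau+c$. For $E^{K_X}_{\exp}$ choose $\varphi_j\in\mathcal H^{\mathrm{dom}}$ decreasing to $\varphi$ and rational $c_j\downarrow c$. Then $\varphi_j+c_j\in\mathcal H^{\mathrm{dom}}$ decreases to $\varphi+c$, and $E^{K_X}_{\exp}(\varphi_j+c_j)=e^{-c_j}E^{K_X}_{\exp}(\varphi_j)$ because the DH measures of all twists are translated by $c_j$. Consequently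
$$\varphi+\log I(\varphi)\in S_C\iff\mathbf M(\varphi)/I(\varphi)\le C\qquad(\varphi\in\mathcal H).\tag{4.4}$$

## 5. Gluing a concave function at a point

The aim is to modify an arbitrary $\varphi_0\in\mathcal H^{\mathrm{dom}}$ near one point $p$, as on $\mathbb P^1$, but with a concave piecewise linear profile $g$ instead of a single slope, and to compute the change of $\int e^{-\rho t}\mathrm{DH}$ and of $\mathbf M$ exactly.

**Step 1. A region where the model is a product.** Let $\varphi_0$ be given by $(\mathcal X^0,\mathcal L_0)$, normal, relatively ample, dominating. Let $m_0=\varphi_0(v_{\mathrm{triv}})\in\mathbb Q$ and let $E_0$ be the strict transform of $X\times0$, of multiplicity $1$. Any other component $E$ of $\mathcal X^0_0$ is contracted by $\pi$, with image $Z_E\times0$, $Z_E\subsetneq X$ closed. Let $U=X\setminus\bigcup_{E\ne E_0}Z_E$. Since $X\times\mathbb A^1$ is smooth, the exceptional locus of $\pi$ has pure codimension $1$ (van der Waerden's purity theorem). It lies over $t=0$,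 so it is the union of the $E\ne E_0$, and $\pi$ is an isomorphism over $U\times\mathbb A^1$. There $D=\mathrm{ord}_{E_0}(D)\,\mathcal X_0^0$ with $\mathrm{ord}_{E_0}(D)=\sigma(v_{\mathrm{triv}})(D)=m_0$, that is, $\mathcal L_0=p_1^*L+m_0\mathcal X^0_0$.

**Step 2. Global generation, uniformly in $p$.** Let $k_0$ be such that $k_0\mathcal L_0$ is a relatively very ample line bundle, and embed $\mathcal X^0\subset\mathbb P^N_{\mathbb A^1}$ accordingly. For $p\in U$ let $I_p=\mathfrak m_p\mathcal O_{\mathcal X^0}$; by Step 1 it is the ideal of the section $p\times\mathbb A^1$ of $\mathcal X^0\to\mathbb A^1$. A section of $\mathbb P^N_{\mathbb A^1}$ is given by a surjection $\mathcal O^{N+1}_{\mathbb A^1}\to\ell$ onto a line bundle. Its kernel is free of rank $N$, and the ideal $J$ of the section is generated by the linear forms in this kernel, so $J(1)$ is globally generated. Restricting to $\mathcal X^0$, $k_0\mathcal L_0\otimes I_p$ is globally generated. (For an ideal $\mathfrak b$, $k\mathcal L_0\otimes\mathfrak b$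 means the subsheaf $\mathfrak b\cdot k\mathcal L_0$.) Hence:

(5.1) *if $y\in\mathbb Q\cap[0,1/k_0]$, $k_0\mid k$ and $ky\in\mathbb Z$, then $k\mathcal L_0\otimes I_p^{ky}$ is globally generated,*

being a quotient of $\big(\frac k{k_0}-ky\big)(k_0\mathcal L_0)\otimes(k_0\mathcal L_0\otimes I_p)^{\otimes ky}$. The number $k_0$ does not depend on $p\in U$.

**Step 3. The blow-up.** Let $0<\varepsilon\le\frac1{2k_0}$ be rational and let $g:[0,\varepsilon]\to\mathbb R_{\le0}$ be continuous, concave, increasing and piecewise linear, with $g(\varepsilon)=0$, rational breakpoints $0=y_0<\dots<y_N=\varepsilon$, rational values $g(y_i)$, and distinct slopes $\lambda_i=a_i/b_i>0$ on $[y_{i-1},y_i]$ ($a_i,b_i$ coprime positive integers). For $k$ sufficiently divisible put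
$$\mathfrak a=\sum_iI_p^{ky_i}t^{-kg(y_i)}\subset\mathcal O_{\mathcal X^0}.$$
It is $\mathbb C^*$-invariant. It contains $t^{-kg(0)}$ and $I_p^{k\varepsilon}$, so it is cosupported at $(p,0)$. Let $\mathcal X\to\mathcal X^0$ be the normalized blow-up, $\mathfrak a\mathcal O_{\mathcal X}=\mathcal O(-\mathbb E)$, and $\mathcal L=\mathcal L_0-\frac1k\mathbb E$.

*Ampleness.* We have $\mathfrak a^2=\sum_{i,j}I_p^{k(y_i+y_j)}t^{-k(g(y_i)+g(y_j))}$ and $y_i+y_j\le2\varepsilon\le1/k_0$. So by (5.1) $k\mathcal L_0\otimes\mathfrak a^2$ is globally generated, and $\mathcal L_0-\frac2k\mathbb E$ is relatively nef. For $0<\delta\ll1$, $\mathcal L_0-\frac\delta k\mathbb E$ is relatively ample, because $-\mathbb E$ is ample relative to $\mathcal X\to\mathcal X^0$. $\mathcal L$ is a convex combination of these two with positive weight on the ample one, hence relatively ample.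

*Metric.* Since $\sigma(v)(t)=1$ and $\sigma(v)(I_p)=v(\mathfrak m_p)$, we get $\sigma(v)(\mathfrak a)=\min_i(ky_iv(\mathfrak m_p)-kg(y_i))$. A concave piecewise linear function attains its maximum at a breakpoint, so $(\mathcal X,\mathcal L)$ induces
$$\varphi_{p,g}(v)=\varphi_0(v)+\max_{x\in[0,\varepsilon]}\big(g(x)-x\,v(\mathfrak m_p)\big),\qquad\varphi_{p,g}\in\mathcal H^{\mathrm{dom}}.\tag{5.2}$$

**Step 4. The components of $\mathcal X_0$.** Choose a neighborhood $U'\subset U$ of $p$ and an étale map $z:U'\to\mathbb A^n$ with $z^{-1}(0)=\{p\}$. Then $U'\times\mathbb A^1\to\mathbb A^{n+1}$ is étale and $\mathbb C^*$-equivariant, and $\mathfrak a$ is the pull-back of the monomial ideal $\sum_i(z_1,\dots,z_n)^{ky_i}t^{-kg(y_i)}$. Normalized blow-ups commute with étale base change. So the fiber over $(p,0)$, with $\mathcal O(-\mathbb E)$, can be computed for this monomial ideal.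

Recall that the normalized blow-up of a monomial ideal is the toric variety of its Newton polyhedron $\Pi$, with $\mathcal O(-\mathbb E)$ the line bundle of $\Pi$. The invariant prime divisors correspond to facets, with order of vanishing the monomial valuation whose weights are the primitive inner normal. The sections of $\mathcal O(-r\mathbb E)$ on the divisor of a compact facet $\Phi$ have a basis indexed by the lattice points of $r\Phi$. Here
$$\Pi=\{(\beta,\gamma)\in\mathbb R^n_{\ge0}\times\mathbb R_{\ge0}:\gamma\ge-k\tilde g(|\beta|/k)\},\qquad\tilde g=g\text{ on }[0,\varepsilon],\quad\tilde g=0\text{ on }[\varepsilon,\infty).$$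
Indeed $\tilde g$ is concave, so the right side is convex, and it contains all exponents. Conversely $(\beta,-kg(|\beta|/k))$ with $|\beta|\in[ky_{i-1},ky_i]$ lies on the segment joining the points of this graph over the multiples of $\beta$ of size $ky_{i-1}$ and $ky_i$.

The facets whose normal has nonzero $t$-component are $\{\gamma=0,|\beta|\ge k\varepsilon\}$, which gives $E_0$, and the compact facets
$$\Pi_i=\{\beta\ge0,\ |\beta|\in[ky_{i-1},ky_i],\ \gamma=-kg(|\beta|/k)\},$$
on which $a_i|\beta|+b_i\gamma$ is constant, so that the primitive normal is $(a_i,\dots,a_i,b_i)$. So the components of $\mathcal X_0$ are the old $E\ne E_0$, with unchanged $(E,\mathcal L|_E)$ because $p\notin Z_E$; the strict transform of $E_0$, still written $E_0$; and divisors $E_i$ over $(p,0)$ with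
$$b_{E_i}=b_i,\qquad v_{E_i}=\lambda_i\,\mathrm{ord}_p,\qquad A_X(v_{E_i})=n\lambda_i.$$

**Step 5. The DH measure of $E_i$.** Near $(p,0)$ a local generator of $kr\mathcal L_0$ is $t^{-krm_0}$ times an invariant generator of $krL$. So $H^0(E_i,kr\mathcal L)$ has a basis indexed by the lattice points $(\beta,\gamma)\in r\Pi_i$, corresponding to $t^{-krm_0}z^\beta t^\gamma$. As $\gamma=-kr\,g(|\beta|/kr)$, the weight divided by $kr$ is $m_0+g(|\beta|/kr)$. On $r\Pi_i$ we have $\gamma+krg(y_i)=-\frac{a_i}{b_i}(|\beta|-kry_i)$ with $krg(y_i),kry_i\in\mathbb Z$. So the lattice points project bijectively to the $\beta\in\mathbb Z^n_{\ge0}$ with $|\beta|\in[kry_{i-1},kry_i]$ and $|\beta|\equiv kry_i$ mod $b_i$, a coset condition of density $1/b_i$. Hence $n!(kr)^{-n}\sum\delta_{\beta/kr}\to\frac1{b_i}n!\,d\beta$ on $\{\beta\ge0,\ y_{i-1}\le|\beta|\le y_i\}$. As $n!\,\mathrm{Leb}\{\beta\ge0,|\beta|\le x\}=x^n$: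

(5.3) *$b_i\mathrm{DH}_{(E_i,\mathcal L|_{E_i})}$ is the image of $nx^{n-1}dx|_{[y_{i-1},y_i]}$ under $x\mapsto m_0+g(x)$.*

**Step 6. The total change.** $\mathbb C^*$ acts trivially on $E_0$ and with constant weight $m_0$ on the restricted polarization, before and after the blow-up. So $\mathrm{DH}_{E_0}$ is a multiple of $\delta_{m_0}$. The total mass is $V$ before and after, and the $E_i$ carry mass $\int_0^\varepsilon nx^{n-1}dx=\varepsilon^n$. So the mass on $E_0$ drops by $\varepsilon^n$, and for all $\rho>0$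
$$\int e^{-\rho t}\mathrm{DH}_{\varphi_{p,g}}=\int e^{-\rho t}\mathrm{DH}_{\varphi_0}+e^{-\rho m_0}\int_0^\varepsilon(e^{-\rho g}-1)\,nx^{n-1}dx.\tag{5.4}$$
Now replace $\mathcal L_0,\mathcal L$ by $\mathcal L_0+sM,\mathcal L+sM$ with $|s|$ small ($sM$ stands for the pull-back). $M$ is equivariantly trivial on the $E_i$, which lie over a point; the old $E\ne E_0$ contribute equally before and after; and the mass on $E_0$ is determined by the total mass $((L+sM)^n)$. So the difference of the two DH measures does not depend on $s$, and $E^M_{\exp}(\varphi_{p,g})=E^M_{\exp}(\varphi_0)$. Since $A_X(v_{E_0})=0$, formulas (1.1) and (5.3) give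
$$\mathbf M(\varphi_{p,g})=\mathbf M(\varphi_0)+n\,e^{-m_0}\int_0^\varepsilon g'(x)e^{-g(x)}\,nx^{n-1}dx.\tag{5.5}$$
For $X=\mathbb P^1$, $\varphi_0=0$, $g(x)=\lambda(x-\varepsilon)$ these are the formulas of Section 2.

## 6. Infinitely many points: proof of Theorem A(a)

Fix $C>\underline C(X,L)$, and $\varphi_0\in\mathcal H^{\mathrm{dom}}$ with $\mathbf M(\varphi_0)/I(\varphi_0)<C$. Use the notation of Section 5 for it.

**Step 1. Choice of the sequence.** Let $\varepsilon=\frac1{2k_0}$, let $p_1,p_2,\dots\in U$ be distinct closed points, and let $g(x)=\lambda(x-\varepsilon)$ with $\lambda\in\mathbb Q_{>0}$. By (5.2),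
$$\varphi_i:=\varphi_{p_i,g}=\varphi_0-\varepsilon\min(\lambda,v(\mathfrak m_{p_i})).$$
By (5.4) and (5.5), $Z:=I(\varphi_i)>I(\varphi_0)$ and $\mathbf M(\varphi_i)$ do not depend on $i$. They tend to $I(\varphi_0)$ and $\mathbf M(\varphi_0)$ as $\lambda\to0$, since $g\to0$ and $g'\to0$ uniformly. Fix $\lambda$ with $\mathbf M(\varphi_i)/Z\le C$ and put $c=\log Z$. By (4.4), $\varphi_i+c\in S_C$ for all $i$.

**Step 2. The limit leaves $S_C$.** For $v\in X^{\mathrm{div}}$, $v(\mathfrak m_{p_i})>0$ only if the center of $v$ is $p_i$, so for at most one $i$. Hence $\varphi_i+c\to\varphi_0+c$ pointwise on $X^{\mathrm{div}}$. If $S_C$ were weakly compact, the sequence would have a cluster point in $S_C$. This would coincide with $\varphi_0+c$ on $X^{\mathrm{div}}$, hence everywhere by (P). But $I(\varphi_0+c)=I(\varphi_0)/Z<1$, so $\varphi_0+c\notin S_C$. The same sequence shows that $S_C$ is not weakly sequentially closed. $\blacksquare$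

## 7. Logarithmic wells: proof of Theorem A(b)

On $\mathbb P^1$, one point could not make $E_{\exp}(\cdot;\rho)$ unbounded. Formulas (5.4), (5.5) show why higher dimension is different. Try, formally, $g(x)=\kappa\log(x/\varepsilon)$. Then $e^{-g}=(\varepsilon/x)^\kappa$ and $g'=\kappa/x$, so the entropy cost is a multiple of $\int_0^\varepsilon x^{n-2-\kappa}dx$, finite iff $\kappa<n-1$. The $\rho$-integral is a multiple of $\int_0^\varepsilon x^{n-1-\rho\kappa}dx$, infinite iff $\rho\kappa\ge n$. Both can be had together iff $n/\rho<n-1$, that is, $\rho>\frac n{n-1}$. For $n=1$ no $\kappa>0$ is allowed. We now do this with piecewise linear profiles.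

Let $n\ge2$, $\rho_0>\frac n{n-1}$; $C$, $\varphi_0$ as in Section 6.

**Step 1. The profiles.** Choose a rational $\alpha_0$ with $\frac{n\log2}{\rho_0}\le\alpha_0<(n-1)\log2$, fix $p\in U$, and let $\varepsilon\in(0,\frac1{2k_0}]$ be rational, to be chosen. Put $x_i=\varepsilon2^{-i}$ and let $g$ on $(0,\varepsilon]$ be piecewise linear with $g(x_i)=-i\alpha_0$. As $x_{i-1}-x_i=\varepsilon2^{-i}$, the slope on $[x_i,x_{i-1}]$ is $\alpha_02^i/\varepsilon$, so $g$ is concave and increasing. For $j\ge1$ let $g_j=g$ on $[x_j,\varepsilon]$, extended linearly to $[0,x_j]$ with the slope of $g$ on $[x_j,x_{j-1}]$. The $g_j$ are admissible data in Section 5, and $g_j\downarrow g$ on $(0,\varepsilon]$ by concavity. Let $\varphi_j=\varphi_{p,g_j}\in\mathcal H$. By (5.2) $\varphi_j$ is decreasing in $j$, and $\varphi_j(v_{\mathrm{triv}})=m_0$. So $\varphi:=\lim\varphi_j\in\mathrm{PSH}(X,L)$, and on $X^{\mathrm{div}}$ it is finite, being $\ge\varphi_0-\varepsilon v(\mathfrak m_p)$.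

**Step 2. The entropy stays below $C$.** On $[x_{i+1},x_i]$ we have $e^{-g_j}\le e^{-g}\le e^{(i+1)\alpha_0}$. Integrating by parts, with vanishing boundary term at $0$ because $n\ge2$ and $g_j(0)$ is finite,
$$\int_0^\varepsilon g_j'e^{-g_j}x^{n-1}dx=-\varepsilon^{n-1}+(n-1)\int_0^\varepsilon x^{n-2}e^{-g_j}dx\le\sum_{i\ge0}e^{(i+1)\alpha_0}(x_i^{n-1}-x_{i+1}^{n-1})=K\varepsilon^{n-1},$$
$$0\le\int_0^\varepsilon(e^{-g_j}-1)\,nx^{n-1}dx\le\sum_{i\ge0}e^{(i+1)\alpha_0}(x_i^n-x_{i+1}^n)=K'\varepsilon^n.$$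
Here $K,K'$ depend only on $n,\alpha_0$. They are finite: the series are geometric with ratios $e^{\alpha_0}2^{-(n-1)}<1$ and $e^{\alpha_0}2^{-n}<1$. By (5.4) and (5.5),
$$\mathbf M(\varphi_j)-C\,I(\varphi_j)\le\mathbf M(\varphi_0)-C\,I(\varphi_0)+e^{-m_0}\big(n^2K\varepsilon^{n-1}+|C|K'\varepsilon^n\big).$$
The first difference on the right is negative and $n-1\ge1$, so the right side is $<0$ for **all** $j$ once $\varepsilon$ is small. Fix such an $\varepsilon$. Then $c_j:=\log I(\varphi_j)$ is nondecreasing (as $\varphi_j$ decreases) and bounded (by the second estimate), so $c_j\to c$. By (4.4), $\varphi_j+c_j\in S_C$.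

**Step 3. The $\rho$-integrals diverge.** On $[x_{i+1},x_i]$ with $i\le j-1$, $g_j\le g_j(x_i)=-i\alpha_0$. For $\rho\ge\rho_0$ we have $e^{\rho\alpha_0}\ge2^n$, so
$$\int_0^\varepsilon e^{-\rho g_j}nx^{n-1}dx\ge\sum_{i=0}^{j-1}e^{\rho i\alpha_0}(x_i^n-x_{i+1}^n)=\varepsilon^n(1-2^{-n})\sum_{i=0}^{j-1}(e^{\rho\alpha_0}2^{-n})^i\ge\varepsilon^n(1-2^{-n})\,j.$$
By (5.4), (4.3) and boundedness of $c_j$, $E_{\exp}(\varphi_j+c_j;\rho)=e^{-\rho c_j}E_{\exp}(\varphi_j;\rho)\to-\infty$.

**Step 4. The weak limit.** $\varphi_j+c_j\to\varphi+c$ on $X^{\mathrm{div}}$. For rational $c'>c$ we have $\varphi+c\le\varphi_j+c'\in\mathcal H$, so $E_{\exp}(\varphi+c;\rho)\le e^{-\rho c'}E_{\exp}(\varphi_j;\rho)\to-\infty$ for $\rho\ge\rho_0$. Hence $\varphi+c\in\mathrm{PSH}(X,L)\setminus\mathcal E^{\exp}_{\mathrm{NA}}(X,L)$. $\blacksquare$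

## 8. Comparison, semicontinuity, truncation

We turn to Theorem B. The plan is to encode $\varphi$ in one convex function $H$ of one real variable and to turn the entropy bound into inequalities for $H$.

**Lemma 8.1.** (a) If $\varphi'\in\mathcal H$ is given by $(\mathcal X',\mathcal L')$, $\psi\in\mathrm{PSH}(X,L)$, and $\psi(v_E)\le\varphi'(v_E)$ for all components $E$ of $\mathcal X_0'$, then $\psi\le\varphi'$.

(b) $E_{\exp}(\cdot;\rho)$ is weakly usc on $\mathrm{PSH}(X,L)$.

(c) If $\varphi_j\in\mathcal H$ decreases to $\varphi\in\mathrm{PSH}(X,L)$, then $\int e^{-\rho t}\mathrm{DH}_{\varphi_j}\uparrow-E_{\exp}(\varphi;\rho)$.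

*Proof.* (a) Let $\psi_l\in\mathcal H$ decrease to $\psi$ and let $\delta>0$ be rational. There are finitely many $E$, so for $l\gg0$ $\psi_l(v_E)\le\varphi'(v_E)+\delta$ for all $E$. Write $\psi_l=\frac1k\max_i(\log|s_i|+\lambda_i)$ with $k$ divisible, in particular $k\delta\in\mathbb Z$. Then $-v_E(s_i)+\lambda_i-k\delta\le k\varphi'(v_E)$, so by (4.1) $s_i\in F^{\lambda_i-k\delta}_{\varphi'}$, that is, $\log|s_i|+\lambda_i-k\delta\le k\varphi'$ everywhere. So $\psi\le\psi_l\le\varphi'+\delta$; let $\delta\to0$.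

(b) Let a net $\psi_i\to\psi$ weakly and let $\psi\le\varphi'\in\mathcal H$. For each rational $\delta>0$, eventually $\psi_i(v_E)\le\varphi'(v_E)+\delta$ for the finitely many $E$, so $\psi_i\le\varphi'+\delta$ by (a), and $E_{\exp}(\psi_i;\rho)\le-e^{-\rho\delta}\int e^{-\rho t}\mathrm{DH}_{\varphi'}$. Let $\delta\to0$ and take the infimum over $\varphi'$: $\limsup E_{\exp}(\psi_i;\rho)\le E_{\exp}(\psi;\rho)$.

(c) By monotonicity $E_{\exp}(\varphi_j;\rho)$ is nonincreasing in $j$ and $\ge E_{\exp}(\varphi;\rho)$; by (b) its limit is $\le E_{\exp}(\varphi;\rho)$. $\square$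

Part (b) is the first assertion of Theorem B(iii).

**Lemma 8.2.** For $\varphi\in\mathcal H$ and $\tau\in\mathbb R$: $E(\varphi\wedge\tau)=\int\min(t,\tau)\,\mathrm{DH}_\varphi$. If $\tau\in\mathbb Q$, then $\varphi\wedge\tau\in\mathcal H$.

*Proof.* Let $m=\varphi(v_{\mathrm{triv}})=\sup\varphi\in\mathbb Q$. For $\tau\ge m$, $\varphi\wedge\tau=\varphi$ and $\mathrm{DH}_\varphi$ lives on $(-\infty,m]$, so the claim holds. Let $\tau\le m$ be rational and $\psi=\varphi\wedge\tau$.

**Step 1. A candidate $\varphi_\tau\in\mathcal H$.** The algebra $\bigoplus_{k,\lambda}F^\lambda_\varphi H^0(kL)\,t^{-\lambda}$ ($k$ divisible, $\lambda\in\mathbb Z$) equals $\bigoplus_kH^0(\mathcal X,k\mathcal L)=\bigoplus_kH^0(\mathcal X',k\mathcal L')$ and is finitely generated. Let $R$ be its part with degrees in the rational cone $\lambda\le k\tau$. It is finitely generated too: the whole algebra is a graded quotient of a polynomial ring on homogeneous generators, and the monomials with degree in the cone form a finitely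 generated semigroup by Gordan's lemma. The degree $k=0$ part of $R$ is $\mathbb C[t]$. Since $\varphi$ is bounded, every $s\in H^0(kL)$ lies in $F^\lambda_\varphi$ for $\lambda\ll0$, so $R[t^{-1}]=\bigoplus_kH^0(kL)[t^{\pm1}]$. For $k$ divisible, the $k$-th Veronese subalgebra of $R$ is generated over $\mathbb C[t]$ by finitely many homogeneous $s_it^{-\lambda_i}$ of degree $k$. Setting $t=1$, the $s_i$ generate $\bigoplus_rH^0(rkL)$, so they have no common zeros. By (P), $\varphi_\tau:=\frac1k\max_i(\log|s_i|+\lambda_i)\in\mathcal H$. Moreover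
$$\tfrac1{k'}(\log|s|+\lambda)\le\varphi_\tau\quad\text{for all }st^{-\lambda}\in R\text{ of degree }k'.\tag{8.1}$$
Indeed, take $q$ with $qk'=rk$ and write $s^qt^{-q\lambda}$ as a combination of monomials $t^e\prod_{l=1}^r(s_{i_l}t^{-\lambda_{i_l}})$, $e\ge0$. Then $\sum_l\lambda_{i_l}=q\lambda+e\ge q\lambda$, and $\sum_l\log|s_{i_l}|\le rk\varphi_\tau-\sum_l\lambda_{i_l}\le qk'\varphi_\tau-q\lambda$. So $q\log|s|\le qk'\varphi_\tau-q\lambda$.

**Step 2. $\psi=\varphi_\tau$.** Each $\frac1k(\log|s_i|+\lambda_i)$ is psh, $\le\varphi$ and $\le\tau$, hence $\le\psi$; so $\varphi_\tau\le\psi$. Conversely let $\psi_l\in\mathcal H$ decrease to $\psi$ and let $\delta>0$ be rational. For $l\gg0$, $\psi_l(v_E)\le\varphi(v_E)+\delta$ for all $E$ and $\psi_l(v_{\mathrm{triv}})\le\tau+\delta$. Write $\psi_l=\frac1k\max_i(\log|s_i|+\lambda_i)$ with $k$ divisible (new $k,s_i,\lambda_i$). By (4.1) $s_i\in F_\varphi^{\lambda_i-k\delta}$, and evaluation at $v_{\mathrm{triv}}$ gives $\lambda_i-k\delta\le k\tau$. So (8.1)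 applies to $s_it^{-(\lambda_i-k\delta)}$, and $\psi\le\psi_l\le\varphi_\tau+\delta$. Let $\delta\to0$.

**Step 3. The formula.** For $\lambda\le k\tau$, $F^\lambda_\psi=F^\lambda_\varphi$: if $0\ne s\in F^\lambda_\varphi$, then $\frac1k(\log|s|+\lambda)$ is psh, $\le\varphi$ and $\le\tau$, hence $\le\psi$; the other inclusion is clear. For $\lambda>k\tau$, $F^\lambda_\psi=0$, by evaluation at $v_{\mathrm{triv}}$. By (4.2), $\mathrm{DH}_\psi=\min(\cdot,\tau)_*\mathrm{DH}_\varphi$, and $E(\psi)=\int t\,\mathrm{DH}_\psi$. For real $\tau$: the left side is nondecreasing in $\tau$, the right side is continuous, and they agree on $\mathbb Q$. $\square$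

**The function $H_\varphi$.** For $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}$ put $m=\sup\varphi$ and
$$H(\tau)=H_\varphi(\tau):=V\tau-E(\varphi\wedge\tau),\qquad N(\tau):=H'(\tau^-).$$
For $\varphi\in\mathcal H$, Lemma 8.2 gives $H(\tau)=\int(\tau-t)_+\mathrm{DH}_\varphi$ and $N(\tau)=\mathrm{DH}_\varphi(-\infty,\tau)$. *Example:* for $\varphi=0$, $H(\tau)=V\tau_+$.

In general let $\varphi_j\in\mathcal H$ decrease to $\varphi$. Then $\varphi_j\wedge\tau$ decreases to $\varphi\wedge\tau$: the limit is $\ge\varphi\wedge\tau$, hence psh, and it is $\le\varphi$ and $\le\tau$. So $H_{\varphi_j}\uparrow H$ by (E). Thus $H\ge0$ is convex and nondecreasing with slopes in $[0,V]$; $H(\tau)=H(m)+V(\tau-m)$ for $\tau\ge m$, as $\varphi\wedge\tau=\varphi$ there; and $N_{\varphi_j}(\tau)\to N(\tau)$ wherever $H$ is differentiable, by convexity.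

Since $\int_t^\infty e^{-\rho\tau}(\tau-t)\,d\tau=\rho^{-2}e^{-\rho t}$, we have $\int e^{-\rho t}\mathrm{DH}_{\varphi_j}=\rho^2\int e^{-\rho\tau}H_{\varphi_j}d\tau$. Lemma 8.1(c) and monotone convergence give
$$-E_{\exp}(\varphi;\rho)=\rho^2\int_{\mathbb R}e^{-\rho\tau}H(\tau)\,d\tau=\int e^{-\rho t}d\nu(t),\qquad\nu:=H''.\tag{8.2}$$
The second equality is seen as follows. The first integral is finite for all $\rho$, and $\int_\tau^{\tau+1}e^{-\rho\sigma}H(\sigma)d\sigma\ge e^{-\rho(\tau+1)}H(\tau)$. So $H(\tau)=O(e^{\kappa\tau})$ as $\tau\to-\infty$ for every $\kappa>0$. Hence $H\to0$, and the nondecreasing $N\ge0$ tends to $0$, at $-\infty$. So $H(\tau)=\int(\tau-t)_+d\nu(t)$, $\nu$ has mass $V$, and Tonelli gives the second equality. Also, $N(\tau)=0$ implies $N=0$ on $(-\infty,\tau)$ and so $H(\tau)=0$.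

Since $H=H(m)+V(\tau-m)$ for $\tau\ge m$, (8.2) can be written
$$-E_{\exp}(\varphi;\rho)=\rho^2\int_{-\infty}^me^{-\rho\tau}H\,d\tau+\rho e^{-\rho m}H(m)+Ve^{-\rho m}.\tag{8.3}$$

## 9. Okounkov bodies and a pointwise inequality for $A_X$

Fact (T) alone will give $A_X(v)\ge\alpha(m-\varphi(v))$. To reach the exponent $\frac n{n-1}$ we need a refinement that gains when only a small part $N(\tau)$ of the DH mass lies below $\tau$. It comes from counting sections that vanish to high order along $v$.

**Lemma 9.1.** Let $v\in X^{\mathrm{div}}$ be nontrivial and $0\le c<T(v)$. Then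
$$\lim_kn!\,k^{-n}\dim\{s\in H^0(kL):v(s)\ge kc\}\le V\big(1-(c/T(v))^n\big).$$

*Proof.* By scaling, $v=\mathrm{ord}_F$, with $F\subset Y$ a smooth divisor on a smooth projective model. Let $\Delta$ be the Okounkov body of the pull-back of $L$ for an admissible flag with first member $F$. The first coordinate of the associated valuation $\nu_\bullet$ is $\mathrm{ord}_F$, and the dimension of a subspace equals the number of its $\nu_\bullet$-values. By equidistribution of $\frac1k\nu_\bullet(H^0(kL)\setminus0)$ in $\Delta$ [LM], the limit is $n!\,|\Delta\cap\{x_1\ge c\}|$, and $V=n!|\Delta|$. On $\Delta$, $\max x_1=T:=T(v)$ by definition, and $\min x_1=0$ because multiples of $L$ are base point free.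

Let $\theta(x)=|\Delta\cap\{x_1=x\}|_{n-1}$. By Brunn–Minkowski $\theta^{1/(n-1)}$ is concave and $\ge0$ on $[0,T]$, so $\theta^{1/(n-1)}(x)/x$ is nonincreasing, and $\theta(x)=x^{n-1}r(x)$ with $r$ nonincreasing. (For $n=1$, $\theta\equiv1$.) Hence $c^{-n}\int_0^c\theta=\int_0^1u^{n-1}r(cu)\,du$ is nonincreasing in $c$, so $\int_0^c\theta\ge(c/T)^n\int_0^T\theta$. Subtract from $V=n!\int_0^T\theta$. $\square$

*Example:* for $(\mathbb P^1,\mathcal O(1))$ and $v=\mathrm{ord}_p$ the limit is $1-c$, with equality.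

**Proposition 9.2.** Let $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}$. For every $v$ with $A_X(v)<\infty$ and every $\tau<m$ at which $H$ is differentiable,
$$A_X(v)\,N(\tau)^{1/n}\ge\alpha V^{1/n}\big(\tau-(\varphi\wedge\tau)(v)\big);\qquad\text{moreover}\quad A_X(v)\ge\alpha(m-\varphi(v)).\tag{9.1}$$

*Proof.* **Step 1. $\varphi\in\mathcal H$ and $v$ divisorial.** Let $\tau\le m$ be arbitrary and $\psi=\varphi\wedge\tau$. As $\varphi-m+\tau$ is psh, $\le\varphi$ and $\le\tau$, we have $\varphi-m+\tau\le\psi\le\tau$. So $\psi$ is bounded, and $\psi(v_{\mathrm{triv}})=\tau$; at $v_{\mathrm{triv}}$ the inequality reads $0\ge0$. Let $v$ be nontrivial, $\sigma<\tau$ and $c=\sigma-\psi(v)$. If $0\ne s\in F^{k\sigma}_\varphi$, then $\frac1k\log|s|+\sigma$ is psh, $\le\varphi$ and $\le\tau$, hence $\le\psi$, which at $v$ says $v(s)\ge kc$. Such $s$ exist for some $k$: if $\varphi=\frac1k\max_i(\log|s_i|+\lambda_i)$, then $\max\lambda_i=km$, so some $s_i\in F^{km}_\varphi\subset F^{k\sigma}_\varphi$. So $\sigma'-\psi(v)\le T(v)$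 for every $\sigma'<\tau$, and taking $\sigma'\in(\sigma,\tau)$ we get $c<T(v)$. If $c>0$, (4.2) and Lemma 9.1 give $V-N(\sigma)\le V(1-(c/T(v))^n)$ for all but countably many $\sigma<\tau$, that is,
$$\sigma-\psi(v)\le T(v)\,(N(\sigma)/V)^{1/n},$$
which is trivial if $c\le0$. Let $\sigma\uparrow\tau$ ($N$ is left continuous) and use $A_X\ge\alpha T$: $A_X(v)N(\tau)^{1/n}\ge\alpha V^{1/n}(\tau-\psi(v))$.

**Step 2. $\varphi\in\mathcal H$, $A_X(v)<\infty$.** Take $w_i\to v$ as in (A). Since $\psi$ is usc, $\tau-\psi(v)\le\liminf(\tau-\psi(w_i))$, so the inequality persists at $v$. For $\tau=m$, $\varphi\wedge m=\varphi$ and $N\le V$ give the second inequality.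

**Step 3. General $\varphi$.** Apply this to $\varphi_j\downarrow\varphi$ in $\mathcal H$, with $m_j=\varphi_j(v_{\mathrm{triv}})\downarrow m$, and let $j\to\infty$. By Section 8, $(\varphi_j\wedge\tau)(v)\to(\varphi\wedge\tau)(v)$, and $N_{\varphi_j}(\tau)\to N(\tau)$ where $H$ is differentiable. $\square$

## 10. Two lower bounds for the Monge–Ampère average of $A_X$

Now we integrate (9.1) against $\mu_\tau:=\mathrm{MA}(\varphi\wedge\tau)$, because by (1.2) the entropy is $\mathbf A(\varphi)=\int e^{-\tau}a(\tau)\,d\tau$ with $a(\tau):=\int A_X\,d\mu_\tau$.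

**Proposition 10.1.** For $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}$ and a.e. $\tau<m$:
$$\text{(I)}\quad a(\tau)\ge\alpha V^{1/n}H(\tau)N(\tau)^{-1/n}\ \text{ if }H(\tau)>0,\qquad\text{(II)}\quad a(\tau)\ge\alpha(m-\tau)N(\tau).$$

*Proof.* We may assume $a(\tau)<\infty$, so $A_X<\infty$ $\mu_\tau$-a.e.

**Step 1. Proof of (I).** With $\psi=\varphi\wedge\tau$, the inequality in (E) for $\psi$ and the metric $0$ gives $-E(\psi)\le-\int\psi\,d\mu_\tau$. So $\int(\tau-\psi)\,d\mu_\tau\ge V\tau-E(\psi)=H(\tau)$. Integrate the first inequality of (9.1); $N(\tau)>0$ when $H(\tau)>0$.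

**Step 2. Convexity in $\tau$.** For $v$ with $A_X(v)<\infty$ let $k_v(\tau)=(\varphi\wedge\tau)(v)$, $\tau\le m$. It is concave, as $s(\varphi\wedge\tau)+(1-s)(\varphi\wedge\tau')\le\varphi\wedge(s\tau+(1-s)\tau')$ by convexity of $\mathrm{PSH}(X,L)$. It is nondecreasing, and $1$-Lipschitz because for $\tau'<\tau$ the psh function $\varphi\wedge\tau-(\tau-\tau')$ is $\le\varphi$ and $\le\tau'$, hence $\le\varphi\wedge\tau'$. It is finite by (9.1) for a.e. $\tau<m$, and so for all $\tau\le m$ by monotonicity. So $r_v(\tau)=\tau-k_v(\tau)\ge0$ is convex and nondecreasing, $r_v(m)=m-\varphi(v)$, and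
$$m-\varphi(v)\ge r_v(\tau)+(m-\tau)r_v'(\tau^+)\ge(m-\tau)r_v'(\tau^+).$$

**Step 3. Proof of (II).** By (E), for $\delta>0$,
$$E(\varphi\wedge(\tau-\delta))-E(\varphi\wedge\tau)\le-\int\big(k_v(\tau)-k_v(\tau-\delta)\big)\,d\mu_\tau(v).$$
Divide by $-\delta$ and let $\delta\to0$; the difference quotients of $k_v$ are in $[0,1]$, so dominated convergence applies. As $E(\varphi\wedge\tau)=V\tau-H(\tau)$, this gives $V-N(\tau)\ge\int k_v'(\tau^-)d\mu_\tau\ge\int k_v'(\tau^+)d\mu_\tau$, that is, $\int r_v'(\tau^+)\,d\mu_\tau\ge N(\tau)$. With the second inequality of (9.1) and Step 2, $a(\tau)\ge\alpha\int(m-\varphi(v))\,d\mu_\tau\ge\alpha(m-\tau)N(\tau)$. $\square$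

Bound (II), which uses only $A_X\ge\alpha(m-\varphi)$, is what one would try first for Theorem B(ii). It does not suffice: it only bounds $\int_{-\infty}^me^{-\tau}(m-\tau)N\,d\tau$. The function $N(\tau)=e^\tau(1-\tau)^{-3}$ on $(-\infty,0]$ is increasing and, with $m=0$, makes that integral finite, while $\int_{-\infty}^0e^{-\rho\tau}N\,d\tau=\infty$ for every $\rho>1$. (II) will bound $m$, and (I) will bound the exponential integrals.

## 11. A lower bound for the twisted energy

To pass from $\mathbf M\le C$ to a bound on $\mathbf A$ we bound $E^{K_X}_{\exp}$ from below.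

**Proposition 11.1.** Let $a\in\mathbb Z_{>0}$ with $aL-K_X$ ample. For all $\varphi\in\mathcal E^{\exp}_{\mathrm{NA}}$,
$$E^{K_X}_{\exp}(\varphi)\ge-na\,I(\varphi).\tag{11.1}$$

*Proof.* By Section 4, $\varphi$ is a decreasing limit of elements of $\mathcal H^{\mathrm{dom}}$. Along it $E^{K_X}_{\exp}$ converges to $E^{K_X}_{\exp}(\varphi)$ by definition, and $I$ converges by Lemma 8.1(c). So we may take $\varphi\in\mathcal H^{\mathrm{dom}}$, given by $(\mathcal X,\mathcal L)$ ample and dominating. For a line bundle $M$ and small rational $s>0$, $(\mathcal X,\mathcal L+sM)$ is a normal ample test configuration for $L+sM$ with the same $D$, hence the same function $\varphi$. Let $N_{L+sM}(\tau)$ be the mass of its DH measure on $(-\infty,\tau)$. By Tonelli $\int e^{-t}\mathrm{DH}=\int e^{-\tau}N_{L+sM}(\tau)\,d\tau$. (4.1) and (4.2) apply with $F^\lambda H^0(k(L+sM))=\{u:\log|u|+\lambda\le k\varphi\}$.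

**Step 1. $N_{L+sK_X}\le N_{L+saL}$ a.e.** For $k$ divisible choose $\eta\in H^0(ks(aL-K_X))$ with $v_E(\eta)=0$ for the finitely many $E$; this is possible because the bundle is base point free, so a general section does not vanish identically on the centers of the $v_E$. By (4.1), $u\in F^\lambda\Leftrightarrow\eta u\in F^\lambda$ for $\lambda\in\mathbb Z$. So multiplication by $\eta$ induces injections $H^0(k(L+sK_X))/F^\lambda\hookrightarrow H^0(k(L+saL))/F^\lambda$. Take $\lambda=\lceil k\tau\rceil$ and let $k\to\infty$.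

**Step 2. $N_{(1+s')L}\le(1+s')^nN_L$ a.e., $s'=sa$.** Let $u\in H^0(k(1+s')L)$ belong to $F_\varphi^{k(1+s')\sigma}$ with respect to $L$, that is, $\log|u|+k(1+s')\sigma\le k(1+s')\varphi$. Then
$$\log|u|\le\min\big(0,k(1+s')(\varphi-\sigma)\big)\le k(\varphi-\sigma),$$
as one sees by distinguishing the sign of $\varphi-\sigma$. So $u\in F^{k\sigma}H^0(k(1+s')L)$ for the metric $\varphi$ on $(1+s')L$. Counting dimensions, $\mathrm{DH}_{(1+s')L}[\sigma,\infty)\ge(1+s')^n\mathrm{DH}_L[\sigma,\infty)$ for a.e. $\sigma$, while the total masses are $(1+s')^nV$ and $V$. Subtract.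

Hence $\int e^{-t}\mathrm{DH}_{(\mathcal X_0,\mathcal L+sK_X)}\le(1+sa)^nI(\varphi)$ for small rational $s>0$, with equality at $s=0$. Differentiating at $s=0^+$ gives (11.1). $\square$

Since $\mathbf A\ge0$, (11.1) gives $\mathbf M\ge-na\,I$, as used in Section 3.

## 12. Bounds on $S_C$: proof of Theorem B

Let $\varphi\in S_C$ and $C_1:=\max(C+na,1)$.

**Step 1. What the constraints say about $H$.** By (11.1) and $I(\varphi)=1$, $\mathbf A(\varphi)\le C_1$, so
$$\int_{-\infty}^me^{-\tau}a(\tau)\,d\tau\le C_1.\tag{12.1}$$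
By (8.3) with $\rho=1$, and an integration by parts in which $e^{-\tau}H\to0$ at $-\infty$,
$$1=\int_{-\infty}^me^{-\tau}H\,d\tau+e^{-m}(H(m)+V)=\int_{-\infty}^me^{-\tau}N\,d\tau+e^{-m}V.\tag{12.2}$$
So $e^{-m}V\le1$ and $e^{-m}H(m)\le1$. In particular $m\ge\log V$.

**Step 2. Upper bound for $m$; proof of (i).** By (II) and (12.1), $\int_{-\infty}^me^{-\tau}(m-\tau)N\,d\tau\le C_1/\alpha$. Suppose $e^m\ge2V$. Then $\int_{-\infty}^me^{-\tau}N\ge\frac12$ by (12.2). Put $\ell:=4C_1/\alpha+1$. As $N\le V$, $\int_{m-\ell}^me^{-\tau}N\le V\ell e^{\ell-m}$. On $\tau\le m-\ell$ the weight $m-\tau$ is at least $\ell$, so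
$$\ell\big(\tfrac12-V\ell e^{\ell-m}\big)\le C_1/\alpha<\ell/4,$$
whence $e^m\le4V\ell e^\ell$. This last bound also holds when $e^m<2V$, since $\ell\ge1$. So $\log V\le m\le m_{\max}:=\log(4V\ell e^\ell)$, and relative compactness follows from (K).

**Step 3. Proof of (ii) for $n\ge2$.** Let $\rho_*=\frac n{n-1}$. By (I) and (12.1),
$$\int_{\{\tau<m,\,H>0\}}e^{-\tau}HN^{-1/n}\,d\tau\le B_0:=\frac{C_1}{\alpha V^{1/n}}.$$
Put
$$Q=\int_{-\infty}^me^{-\tau}H^{1-1/n}d\tau,\qquad R=e^{-m}H(m)^{1-1/n}\le e^{-m/n}\le V^{-1/n},$$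
where Step 1 was used for $R$. By the decay of $H$ in Section 8, $Q<\infty$ and $e^{-\tau}H^{1-1/n}\to0$ as $\tau\to-\infty$.

*Bounding $Q$.* Let $G=e^{-\tau}H^{-1/n}N$ on $\{H>0,\tau<m\}$. There $(H^{1-1/n})'=\frac{n-1}nH^{-1/n}N$ a.e. The set $\{H>0\}$ is a half-line or $\mathbb R$, with $H=0$ at its endpoint if there is one, so integration by parts gives
$$\int G=\frac n{n-1}\int e^{-\tau}(H^{1-1/n})'d\tau=\frac n{n-1}(R+Q).$$
Next,
$$e^{-\tau}H^{1-1/n}=\big(e^{-\tau}HN^{-1/n}\big)^{\frac n{n+1}}G^{\frac1{n+1}}:$$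
the exponent of $H$ on the right is $\frac n{n+1}-\frac1{n(n+1)}=\frac{n-1}n$, and that of $N$ is $-\frac1{n+1}+\frac1{n+1}=0$. Hölder's inequality gives
$$Q\le B_0^{\frac n{n+1}}\Big(\tfrac n{n-1}(R+Q)\Big)^{\frac1{n+1}}.$$
If $Q\le R$, then $Q\le V^{-1/n}$. If $Q\ge R$, then $Q^{n+1}\le B_0^n\frac{2n}{n-1}Q$. So
$$Q\le Q_0:=\max\Big(V^{-1/n},\big(\tfrac{2n}{n-1}\big)^{1/n}B_0\Big).$$

*From $Q$ to the exponent $\rho_*$.* Let $y=e^{-\rho_*\tau}H$, so $y^{1/\rho_*}=e^{-\tau}H^{1-1/n}$. For $\tau\le m-1$ and $\tau'\in[\tau,\tau+1]$, monotonicity of $H$ gives $y(\tau')^{1/\rho_*}\ge e^{-1}y(\tau)^{1/\rho_*}$; integrating over $\tau'$, $y(\tau)^{1/\rho_*}\le eQ_0$. For $\tau\in[m-1,m]$, $y(\tau)^{1/\rho_*}\le eR$. So $y\le K_0:=\big(e\max(Q_0,V^{-1/n})\big)^{\rho_*}$ on $(-\infty,m]$, and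
$$\int_{-\infty}^my\,d\tau=\int_{-\infty}^my^{1-1/\rho_*}y^{1/\rho_*}d\tau\le K_0^{1-1/\rho_*}Q_0.$$
In (8.3) with $\rho=\rho_*$ the first term is $\rho_*^2\int_{-\infty}^my\,d\tau$; moreover $e^{-\rho_*m}H(m)=R^{\rho_*}\le V^{-\rho_*/n}$ and $Ve^{-\rho_*m}\le V^{1-\rho_*}$. So $-E_{\exp}(\varphi;\rho_*)$ is bounded by a constant depending only on $X,L,C$.

*Smaller $\rho$.* By (8.2), $-E_{\exp}(\varphi;\rho)=\int e^{-\rho t}d\nu$ is log-convex in $\rho$ and equals $1$ at $\rho=1$; so for $1\le\rho\le\rho_*$ it is bounded by the maximum of $1$ and the bound at $\rho_*$. For $0<\rho\le1$, Hölder gives $\int e^{-\rho t}d\nu\le V^{1-\rho}$, as $\nu$ has mass $V$. Since $E_{\exp}\le0$, $E_{\exp}(\cdot;\rho)$ is bounded on $S_C$ for $0<\rho\le\rho_*$.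

**Step 4. Proof of (ii) for $n=1$.** Now (I) and (12.1) give $\int_{\{\tau<m,H>0\}}e^{-\tau}\frac HN\,d\tau\le B_0:=C_1/(\alpha V)$. Let $\tau\le m-1$ with $H(\tau)>0$. By Cauchy–Schwarz
$$1\le\int_\tau^{\tau+1}\frac HN\cdot\int_\tau^{\tau+1}\frac NH.$$
The first factor is $\le e^{\tau+1}B_0$, and the second is $\log\frac{H(\tau+1)}{H(\tau)}$. Hence, using $H(\tau+1)\le H(m)$,
$$H(\tau)\le H(m)\exp\!\big(-e^{-\tau-1}/B_0\big)\qquad(\tau\le m-1),$$
which is trivial when $H(\tau)=0$. On $[m-1,m]$, $H\le H(m)$. Moreover $H(m)\le e^m$ and $m\in[\log V,m_{\max}]$ by Steps 1 and 2. The double exponential decay makes $\int_{-\infty}^me^{-\rho\tau}H\,d\tau$ bounded on $S_C$ for every $\rho>0$, and the two other terms in (8.3) are bounded as well. So $E_{\exp}(\cdot;\rho)$ is bounded on $S_C$ for every $\rho>0$.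

**Step 5. Proof of (iii).** Weak upper semicontinuity is Lemma 8.1(b). If a net in $S_C$ converges weakly to $\varphi$, then $E_{\exp}(\varphi;\rho)$ is at least the upper limit of the values along the net. These are $-1$ for $\rho=1$, and bounded below for $\rho$ as in (ii). So $-E_{\exp}(\varphi;1)\le1$ and $E_{\exp}(\varphi;\rho)>-\infty$ for these $\rho$. The optimality of the range in (ii) for $n\ge2$ is Theorem A(b). $\blacksquare$
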